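\title{Intersections of balls and projections from the bidual: a counterexample in $\ell_1$}

\begin{abstract}
A Banach space has the property $(IP_{f,\infty})$ if every family of closed balls with the finite intersection property has a common point. Every space that is the range of a norm-one projection on its bidual has this property. We show that the converse fails: there is a closed subspace $X$ of $\ell_1$ with $(IP_{f,\infty})$ that is not the range of any bounded linear projection on $X^{**}$. The space $X$ is the kernel of a map from $\ell_1$ onto $c_0$ that takes the closed unit ball onto the closed unit ball. More generally, the kernel $X$ of such a map from $\ell_1(\Gamma)$ onto a Banach space $Y$ always has $(IP_{f,\infty})$, and when $Y$ is complemented in $Y^{**}$, the space $X$ is complemented in $X^{**}$ exactly when $Y$ has the Radon--Nikod\'ym property.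
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Scalars are real. For a Banach space $X$ we write $B_X$ for the closed unit ball and $B(x,r)$ for the closed ball with center $x$ and radius $r\ge 0$, and we regard $X$ as a subspace of its bidual $X^{**}$ through the canonical embedding. Projections are linear, and a subspace is \emph{complemented} if it is the range of a bounded projection. A family of sets has the \emph{finite intersection property} if each finite subfamily has a common point.

\begin{definition}
A Banach space $X$ has the property $(IP_{f,\infty})$ if every family of closed balls of $X$ with the finite intersection property has a common point.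
\end{definition}

This is a compactness property that sees only the balls. Let $b_X$ be the \emph{ball topology}, the coarsest topology on $X$ in which every closed ball is closed. The balls form a subbase for its closed sets, so by Alexander's subbase theorem $(IP_{f,\infty})$ says that $(X,b_X)$ is compact.

A dual space $E^*$ has the property, because its balls are weak$^*$ compact. The space $c_0$ does not: the point $e_1+\dots+e_N$ lies in $B(2e_n,1)$ for all $n\le N$, but a point of all the balls $B(2e_n,1)$ would have all its coordinates at least $1$. The missing point $(1,1,\dots)$ lies in $\ell_\infty=c_0^{**}$, and this is typical. If balls $B(x_i,r_i)$ of $X$ have the finite intersection property, then so do the balls of $X^{**}$ with the same centers and radii, and these are weak$^*$ compact. Hence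
\begin{equation}\label{eq:bidualpoint}
\text{there is } z\in X^{**} \text{ with } \|z-x_i\|\le r_i \text{ for all } i .
\end{equation}
The issue is to bring $z$ back to $X$. A norm-one projection $P$ of $X^{**}$ onto $X$ does this, since $\|Pz-x_i\|=\|P(z-x_i)\|\le r_i$. A nonzero dual space has such a projection, namely the map $\rho\colon E^{***}\to E^*$ that restricts a functional on $E^{**}$ to $E$. So for $X\neq\{0\}$ there are implications between the following three properties, each implying the next:
\begin{enumerate}
\item[(D)] $X$ is isometrically a dual space;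
\item[(P)] there is a norm-one projection of $X^{**}$ onto $X$;
\item[(I)] $X$ has $(IP_{f,\infty})$.
\end{enumerate}
It is known that the three properties are equivalent if $(B_X,b_X)$ is Hausdorff, and also if $E\subset X\subset E^{**}$ for a Banach space $E$ that does not contain $\ell_1$. We do not use these two facts. It is remarked in \cite{ball} that it is not known whether (I) implies (P) in general.

\medskip
\noindent\textbf{Problem.} \emph{Does every nonzero Banach space $X$ with $(IP_{f,\infty})$ admit a norm-one projection of $X^{**}$ onto $X$?}
\medskip

The equivalences just quoted suggest a positive answer, and so does Proposition~\ref{prop:selection} below: $(IP_{f,\infty})$ holds exactly when there is a norm-one projection of $X+\mathbb{R}z$ onto $X$ for each single $z\in X^{**}$. The problem asks whether these projections can be chosen so that they fit together. They cannot, even if one allows a projection of arbitrary norm and asks for it only on a separable part of the bidual.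

\begin{theorem}\label{thm:main}
There is an infinite-dimensional closed subspace $X$ of $\ell_1$ such that
\begin{enumerate}
\item[(1)] $X$ has $(IP_{f,\infty})$;
\item[(2)] there is a separable space $W$ with $X\subset W\subset X^{**}$ such that $X$ is the range of no bounded projection on $W$.
\end{enumerate}
In particular there is no bounded projection of $X^{**}$ onto $X$, of any norm, and $X$ is not isomorphic to a complemented subspace of a dual space.
\end{theorem}

Part (1) comes from a general principle. A Banach space $L$ is \emph{L-embedded} if $L^{**}=L\oplus_1 S$ for some closed subspace $S$; that is, every element of $L^{**}$ is a sum $f+s$ with $f\in L$, $s\in S$, and $\|f+s\|=\|f\|+\|s\|$ for all such $f$ and $s$. A closed subspace $X$ of $L$ is \emph{proximinal} if every $f\in L$ has a nearest point in $X$, a point $x$ with $\|f-x\|=d(f,X)$.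

\begin{theorem}\label{thm:Lembedded}
Let $L$ be an L-embedded Banach space and $X$ a closed subspace of $L$.
\begin{enumerate}
\item[(a)] If $X$ is proximinal, then $X$ has $(IP_{f,\infty})$.
\item[(b)] In any case, if balls $B(x_i,r_i)$, $i\in I$, of $X$ have the finite intersection property, then $\bigcap_{i}B(x_i,r_i+\varepsilon)\neq\emptyset$ for every $\varepsilon>0$.
\end{enumerate}
\end{theorem}

The space in Theorem~\ref{thm:main} belongs to a family of kernels for which complementation in the bidual is governed by the Radon--Nikod\'ym property of the quotient; this property is recalled in Section~\ref{sec:rnp}. For a set $\Gamma$, let $(e_\gamma)_{\gamma\in\Gamma}$ be the unit vectors of $\ell_1(\Gamma)$.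

\begin{theorem}\label{thm:kernels}
Let $Y$ be a Banach space, let $q\colon\ell_1(\Gamma)\to Y$ be linear with $q(B_{\ell_1(\Gamma)})=B_Y$, and let $X=\ker q$. Then:
\begin{enumerate}
\item[(i)] $X$ has $(IP_{f,\infty})$;
\item[(ii)] if $X$ is complemented in $X^{**}$, then $Y$ has the Radon--Nikod\'ym property;
\item[(iii)] if $Y$ has the Radon--Nikod\'ym property and is complemented in $Y^{**}$, then $X$ is complemented in $X^{**}$.
\end{enumerate}
So if $Y$ is complemented in $Y^{**}$, then $X$ is complemented in $X^{**}$ if and only if $Y$ has the Radon--Nikod\'ym property.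
\end{theorem}

Such a map $q$ exists for every $Y$: take $\Gamma=B_Y$ and $q(e_y)=y$.

The two halves of Theorem~\ref{thm:main} are two sides of one lifting problem for $q$. To bring a point of $X^{**}$ back to $X=\ker q$, it is enough to lift one \emph{vector} of $Y$ through $q$ without increasing its norm, and the hypothesis on $q$ allows this (Section~\ref{sec:L}). A bounded projection of $X^{**}$ onto $X$, however, would lift every \emph{operator} $L_1(\mu)\to Y$ through $q$ (Section~\ref{sec:lifting}), and for $Y=c_0$ the Schur property of $\ell_1$ forbids this (Section~\ref{sec:example}).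

\section{Balls and one-dimensional extensions}\label{sec:balls}

We first fix the picture of the bidual of a subspace. For a bounded operator $T\colon L\to Y$, the second adjoint $T^{**}\colon L^{**}\to Y^{**}$ extends $T$, has the same norm, and is weak$^*$ continuous. For a closed subspace $X\subset L$, let $X^\perp\subset L^*$ be the set of functionals that vanish on $X$, and $X^{\perp\perp}\subset L^{**}$ the set of functionals that vanish on $X^\perp$.

\begin{lemma}\label{lem:bidual}
Let $X$ be a closed subspace of $L$, with inclusion map $j\colon X\to L$.
\begin{enumerate}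
\item[(a)] $j^{**}$ is an isometry of $X^{**}$ onto $X^{\perp\perp}$.
\item[(b)] If $q\colon L\to Y$ is bounded and onto with $\ker q=X$, then $\ker q^{**}=X^{\perp\perp}$.
\item[(c)] If $f\in L$ and $z\in X^{\perp\perp}$, then $d(f,X)\le\|f-z\|$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The adjoint $j^*$ is restriction to $X$. Its kernel is $X^\perp$, and by the Hahn--Banach theorem it maps $B_{L^*}$ onto $B_{X^*}$. Hence $j^{**}u=u\circ j^*$ lies in $X^{\perp\perp}$ and has norm $\|u\|$. Conversely, if $z\in X^{\perp\perp}$, then $u(j^*\varphi)=z(\varphi)$ defines a functional $u$ on $X^*$ with $\|u\|\le\|z\|$ and $j^{**}u=z$.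

(b) We have $q^{**}z=z\circ q^*$, so it suffices to show that $q^*(Y^*)=X^\perp$. Every $q^*\psi=\psi\circ q$ vanishes on $X$. If $\varphi\in X^\perp$, then $\psi(qf)=\varphi(f)$ defines a linear functional on $Y$, bounded by the open mapping theorem, and $q^*\psi=\varphi$.

(c) By the Hahn--Banach theorem there is $\varphi\in X^\perp$ with $\|\varphi\|\le1$ and $\varphi(f)=d(f,X)$. Since $z(\varphi)=0$, we get $\|f-z\|\ge (f-z)(\varphi)=d(f,X)$.
\end{proof}

From now on we identify $X^{**}$ with $X^{\perp\perp}\subset L^{**}$. Since $j^{**}$ extends $j$, this identification respects the canonical embeddings. Part (c) says that a point of $L$ is no closer to $X^{**}$ than to $X$.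

By \eqref{eq:bidualpoint}, a family of balls with the finite intersection property has a common point $z$ in the bidual. The smallest balls centered in $X$ that contain $z$ have radii $\|z-y\|$, so the set to study is their intersection inside $X$:
\[
\Phi(z)=\{x\in X:\ \|x-y\|\le\|z-y\|\ \text{ for all } y\in X\},\qquad z\in X^{**}.
\]

\begin{proposition}\label{prop:selection}
Let $X$ be a nonzero Banach space.
\begin{enumerate}
\item[(a)] $X$ has $(IP_{f,\infty})$ if and only if $\Phi(z)\ne\emptyset$ for every $z\in X^{**}$.
\item[(b)] Let $z\in X^{**}\setminus X$ and $x_0\in X$. Then $x_0\in\Phi(z)$ if and only if the projection $x+tz\mapsto x+tx_0$ of $X+\mathbb{R}z$ onto $X$ has norm one.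
\item[(c)] A linear map $P\colon X^{**}\to X$ is a norm-one projection onto $X$ if and only if $Pz\in\Phi(z)$ for every $z\in X^{**}$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Suppose that no $\Phi(z)$ is empty, and let balls $B(x_i,r_i)$ have the finite intersection property. Take $z$ as in \eqref{eq:bidualpoint} and $x_0\in\Phi(z)$. Then $\|x_0-x_i\|\le\|z-x_i\|\le r_i$ for all $i$.

Conversely, let $X$ have $(IP_{f,\infty})$ and fix $z\in X^{**}$. The set $\Phi(z)$ is the intersection of the balls $B(y,\|z-y\|+\varepsilon)$ over all $y\in X$ and $\varepsilon>0$, so it suffices to show that these balls have the finite intersection property in $X$. Take $y_1,\dots,y_n\in X$ and radii $r_k>\|z-y_k\|$. Let $M=X^n$ with the norm $\max_k\|x_k\|/r_k$. Then $M^*=(X^*)^n$ with the norm $\sum_k r_k\|\varphi_k\|$, and $M^{**}=(X^{**})^n$ with the norm $\max_k\|z_k\|/r_k$. The diagonal $\Delta=\{(x,\dots,x):x\in X\}$ has $\Delta^\perp=\{(\varphi_k):\sum_k\varphi_k=0\}$, so $(z,\dots,z)\in\Delta^{\perp\perp}$. By Lemma~\ref{lem:bidual}(c), the distance from $(y_1,\dots,y_n)$ to $\Delta$ is at most $\max_k\|y_k-z\|/r_k<1$. Thus some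 $x\in X$ has $\|x-y_k\|<r_k$ for all $k$.

(b) For $t\neq0$ and $y=-x/t$, the inequality $\|x+tx_0\|\le\|x+tz\|$ is the inequality $\|x_0-y\|\le\|z-y\|$ multiplied by $|t|$. For $t=0$ the two sides agree.

(c) If $P$ is a norm-one projection onto $X$, then $\|Pz-y\|=\|P(z-y)\|\le\|z-y\|$ for $y\in X$. Conversely, if $Pz\in\Phi(z)$ for all $z$, then $y=0$ gives $\|Pz\|\le\|z\|$, and for $z\in X$ the choice $y=z$ gives $Pz=z$.
\end{proof}

So $(IP_{f,\infty})$ says that the set-valued map $\Phi$ has a selection, and a norm-one projection is a \emph{linear} selection. A counterexample needs a class of spaces in which points of $\Phi(z)$ can be produced by a construction that has no reason to be linear in $z$.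

\section{Proximinal subspaces of L-embedded spaces}\label{sec:L}

The basic L-embedded space is $\ell_1(\Gamma)$. Its bidual is $\ell_\infty(\Gamma)^*$, and the complementary summand consists of the functionals that ignore every finite set of coordinates.

\begin{lemma}\label{lem:l1}
$\ell_1(\Gamma)^{**}=\ell_1(\Gamma)\oplus_1 c_0(\Gamma)^\perp$.
\end{lemma}

\begin{proof}
Let $u\in\ell_\infty(\Gamma)^*$ and put $f(\gamma)=u(1_{\{\gamma\}})$. For finite $F\subset\Gamma$, applying $u$ to the vector equal to $\operatorname{sgn}f$ on $F$ and $0$ off $F$ gives $\sum_{\gamma\in F}|f(\gamma)|\le\|u\|$. So $f\in\ell_1(\Gamma)$. The functional $s=u-f$ vanishes on finitely supported vectors, hence on their closure $c_0(\Gamma)$.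

Now let $f\in\ell_1(\Gamma)$, $s\in c_0(\Gamma)^\perp$ and $\varepsilon>0$. The point is that $f$ is almost normed on a finite set, which $s$ does not see. Choose a finite $F$ with $\sum_{\gamma\notin F}|f(\gamma)|<\varepsilon$ and $b\in B_{\ell_\infty(\Gamma)}$ with $s(b)>\|s\|-\varepsilon$. Let $b'$ equal $\operatorname{sgn}f$ on $F$ and $b$ off $F$. Then $s(b')=s(b)$, because $b'-b$ is finitely supported, and
\[
f(b')\ge\sum_{\gamma\in F}|f(\gamma)|-\sum_{\gamma\notin F}|f(\gamma)|>\|f\|-2\varepsilon .
\]
Hence $\|f+s\|\ge\|f\|+\|s\|-3\varepsilon$, and so $\|f+s\|=\|f\|+\|s\|$.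
\end{proof}

If $L^{**}=L\oplus_1S$, then $f+s\mapsto f$ is a projection of norm at most one onto $L$. For a subspace $X\subset L$ it need not map $X^{**}$ into $X$. A hyperplane of $\ell_1$ shows both the failure and the repair.

\begin{example}\label{ex:sum}
Let $\varphi=(1,1,\dots)\in\ell_\infty$ and $X=\ker\varphi=\{x\in\ell_1:\sum_nx_n=0\}$. By Lemma~\ref{lem:bidual}(b), $X^{**}$ consists of the $f+s$ with $\varphi(f)+s(\varphi)=0$. Let $\mathcal U$ be a free ultrafilter on $\mathbb{N}$ and $\sigma(b)=\lim_{\mathcal U}b_n$. Then $\sigma\in c_0^\perp$, $\|\sigma\|=1$, and $z=e_1-\sigma$, the weak$^*$ limit along $\mathcal U$ of the vectors $e_1-e_n\in X$, lies in $X^{**}$. Its $\ell_1$-part $e_1$ is not in $X$: one unit of mass has escaped to infinity. But the escaped mass still counts in the norm, since $\|z-y\|=\|e_1-y\|+1$ for $y\in X$. By the triangle inequality, every point of $X$ within distance $1$ of $e_1$, such as $0$ or $e_1-e_k$, belongs to $\Phi(z)$.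

For a general $z=f+s\in X^{**}$, put the escaped mass back on the first coordinate: $x_0=f+s(\varphi)e_1$ lies in $X$, and $\|x_0-f\|=|s(\varphi)|\le\|s\|$, so $\|x_0-y\|\le\|f-y\|+\|s\|=\|z-y\|$ for all $y\in X$. Here $x_0$ depends linearly on $z$, and we obtain a norm-one projection.
\end{example}

The general proof keeps the budget $\|s\|$ and replaces the explicit correction by a nearest point.

\begin{proof}[Proof of Theorem~\ref{thm:Lembedded}]
Let $z\in X^{**}=X^{\perp\perp}\subset L^{**}$ and write $z=f+s$ with $f\in L$, $s\in S$. By Lemma~\ref{lem:bidual}(c),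
\[
d(f,X)\le\|f-z\|=\|s\| .
\]
Let $\varepsilon\ge0$ and let $x_0\in X$ satisfy $\|f-x_0\|\le\|s\|+\varepsilon$. For every $y\in X$ we have $f-y\in L$, so the L-decomposition gives
\begin{equation}\label{eq:key}
\|x_0-y\|\le\|f-y\|+\|s\|+\varepsilon=\|(f-y)+s\|+\varepsilon=\|z-y\|+\varepsilon .
\end{equation}
Now let balls $B(x_i,r_i)$ of $X$ have the finite intersection property, and take $z$ as in \eqref{eq:bidualpoint}. For every $\varepsilon>0$ a point $x_0$ as above exists, and \eqref{eq:key} gives $\|x_0-x_i\|\le r_i+\varepsilon$ for all $i$. This proves (b). If $X$ is proximinal, a nearest point $x_0$ to $f$ works with $\varepsilon=0$, which proves (a).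
\end{proof}

Proximinality is used only to reach $\varepsilon=0$. It cannot be dropped, as a small change in Example~\ref{ex:sum} shows.

\begin{example}\label{ex:nonprox}
Let $\varphi_n=n/(n+1)$ and $X=\ker\varphi\subset\ell_1$. Then $|\varphi(w)|<\|w\|$ for every $w\ne0$. The points $y_n=-2e_1+(1+\frac1n)e_n$ lie in $X$, and $\|y_m-y_n\|=2+\frac1m+\frac1n\le2+\frac2n$ for $m>n$. So $y_m$ belongs to $B(y_n,2+\frac2n)$ for all $n\le m$, and these balls have the finite intersection property. Suppose that $x\in X$ lies in all of them, and let $w=x+2e_1$. Then $\varphi(w)=1$, so $\|w\|>1$, and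
\[
2+\tfrac2n\ge\|x-y_n\|=\bigl\|w-(1+\tfrac1n)e_n\bigr\|\ge\|w\|-2|w_n|+1+\tfrac1n .
\]
Letting $n\to\infty$ gives $\|w\|\le1$, a contradiction. Thus $X$ fails $(IP_{f,\infty})$, although $f+s\mapsto f+2s(\varphi)e_1$ is a bounded projection of $X^{**}$ onto $X$.
\end{example}

Proximinal subspaces arise as kernels. Call a linear map $q\colon L\to Y$ an \emph{exact quotient map} if $q(B_L)=B_Y$. Then $\|q\|\le1$, and every $y\in Y$ has an \emph{exact lift}, a vector $g\in L$ with $qg=y$ and $\|g\|=\|y\|$: for $y\ne0$ choose $g\in\|y\|B_L$ with $qg=y$ and note that $\|y\|\le\|g\|$.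

\begin{proof}[Proof of Theorem~\ref{thm:kernels}(i)]
By Lemma~\ref{lem:l1} and Theorem~\ref{thm:Lembedded}(a), it suffices to show that $X=\ker q$ is proximinal. Let $f\in\ell_1(\Gamma)$ and let $g$ be an exact lift of $qf$. Then $f-g\in X$, and for every $x\in X$ we have $\|f-x\|\ge\|q(f-x)\|=\|qf\|=\|g\|=\|f-(f-g)\|$.
\end{proof}

It is worth recording what this construction does. For $z=f+s\in X^{**}=\ker q^{**}$ we have $q^{**}s=-qf\in Y$, and the point of $\Phi(z)$ that we found is $f$ plus an exact lift of $q^{**}s$. In Example~\ref{ex:sum} we had $Y=\mathbb{R}$ and the lift $t\mapsto te_1$ was linear. In general nothing makes it linear, and the next section shows that a projection of any kind forces linear liftings.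

\section{Projections give liftings}\label{sec:lifting}

Let $q\colon L\to Y$ be an exact quotient map with kernel $X$. We test $q$ against operators $T_0\colon L_1(\mu)\to Y$. The reason for the domain $L_1(\mu)$ is that it is exhausted by finite-dimensional $\ell_1$ spaces. An operator on such a space has norm equal to the largest norm of the image of a basis vector, so the basis vectors can be lifted independently of one another. The liftings on different pieces are not compatible, and the only compactness available to join them is weak$^*$ compactness in $L^{**}$. This yields a lifting into $L^{**}$. A projection onto $X$ is what is needed to bring it back to $L$.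

We use limits along ultrafilters: a family in a compact Hausdorff space, defined for $\mathcal U$-almost all indices, has a unique limit along the ultrafilter $\mathcal U$, and continuous maps preserve such limits.

\begin{lemma}\label{lem:lift}
Let $q\colon L\to Y$ be an exact quotient map, $X=\ker q$, $\mu$ a finite measure, and $T_0\colon L_1(\mu)\to Y$ a bounded operator.
\begin{enumerate}
\item[(a)] There is a bounded operator $T\colon L_1(\mu)\to L^{**}$ with $q^{**}T=T_0$.
\item[(b)] Let $V$ be the closed linear span of $L\cup T(L_1(\mu))$ in $L^{**}$ and let $W=V\cap X^{**}$, so that $X\subset W\subset X^{**}$. If there is a bounded projection $P$ of $W$ onto $X$, then there is a bounded operator $\widetilde T\colon L_1(\mu)\to L$ with $q\widetilde T=T_0$.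
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For a finite measurable partition $\pi$, let $E_\pi\subset L_1(\mu)$ be the span of the functions $h_A=1_A/\mu(A)$ with $A\in\pi$, $\mu(A)>0$. These have norm one and disjoint supports, so $\|\sum_A a_Ah_A\|=\sum_A|a_A|$. Let $g_A\in L$ be an exact lift of $T_0h_A$ and let $T_\pi\colon E_\pi\to L$ be the linear map with $T_\pi h_A=g_A$. Then $qT_\pi=T_0|_{E_\pi}$, and
\[
\Bigl\|T_\pi\sum_Aa_Ah_A\Bigr\|\le\sum_A|a_A|\,\|T_0h_A\|\le\|T_0\|\,\Bigl\|\sum_Aa_Ah_A\Bigr\| .
\]

If $\pi'$ refines $\pi$, then $E_\pi\subset E_{\pi'}$, and the union of the $E_\pi$ is the dense subspace of simple functions. Finitely many partitions have a common refinement, so the sets $\{\pi':\pi'\text{ refines }\pi\}$ have the finite intersection property, and some ultrafilter $\mathcal U$ on the set of partitions contains all of them. For a simple function $h$, the vector $T_\pi h$ is defined for $\mathcal U$-almost all $\pi$ and lies in the weak$^*$ compact ball of radius $\|T_0\|\|h\|$ of $L^{**}$. Let $Th$ be its weak$^*$ limit along $\mathcal U$. Then $T$ is linear, because addition and scalar multiplication are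 weak$^*$ continuous, and $\|Th\|\le\|T_0\|\|h\|$. Since $q^{**}$ is weak$^*$ continuous and $q^{**}T_\pi h=T_0h$ for $\mathcal U$-almost all $\pi$, we get $q^{**}Th=T_0h$. Extend $T$ to $L_1(\mu)$ by density.

(b) We construct a bounded operator $R\colon V\to L$ with $qR=q^{**}|_V$. The operator $q^{**}$ maps $L$ and $T(L_1(\mu))$ into $Y$, which is closed in $Y^{**}$, so $q^{**}(V)\subset Y$; this is why $V$ is taken no larger. Given $u\in V$, choose $g\in L$ with $qg=q^{**}u$. Then $u-g\in V\cap\ker q^{**}=W$ by Lemma~\ref{lem:bidual}(b), and we may put
\[
Ru=g+P(u-g)\in L .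
\]
The value does not depend on $g$. If also $qg'=q^{**}u$, then $g-g'\in X$ is fixed by $P$, so $g'+P(u-g')=g'+P(u-g)+(g-g')=g+P(u-g)$. Consequently $R$ is linear: if $g_1,g_2$ serve for $u_1,u_2$, then $ag_1+g_2$ serves for $au_1+u_2$. With an exact lift, $\|g\|=\|q^{**}u\|\le\|u\|$, so $\|Ru\|\le\|g\|+\|P\|(\|u\|+\|g\|)\le(1+2\|P\|)\|u\|$. Finally $qRu=qg=q^{**}u$, since $P$ takes values in $\ker q$. Put $\widetilde T=RT$. Then $q\widetilde T=q^{**}T=T_0$.
\end{proof}

The lemma holds for any $L$. The structure of $\ell_1(\Gamma)$ enters next, to show that some operators have no lifting $\widetilde T$.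

\section{The counterexample}\label{sec:example}

Recall the \emph{Schur property} of $\ell_1$: every weakly null sequence in $\ell_1$ tends to zero in norm. It passes to $\ell_1(\Gamma)$, because a sequence there is supported on a countable subset of $\Gamma$. A bounded operator from $L_1[0,1]$ to $\ell_1(\Gamma)$ therefore sends weakly null sequences to norm null sequences. The test sequence is that of the Rademacher functions $r_n(t)=\operatorname{sgn}\sin(2^n\pi t)$, $n\ge1$. The function $r_n$ has modulus one almost everywhere, is constant on the interior of each dyadic interval of length $2^{-n}$, and has mean zero on each dyadic interval of length $2^{-n+1}$. Hence $(r_n)$ is orthonormal in $L_2[0,1]$, and Bessel's inequality gives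
\begin{equation}\label{eq:bessel}
\int_0^1h\,r_n\,dt\to0\qquad\text{for every } h\in L_2[0,1].
\end{equation}
Applied to $h\in L_\infty[0,1]=L_1[0,1]^*$, this says that $r_n\to0$ weakly in $L_1[0,1]$.

So we look for a space $Y$, an operator $T_0\colon L_1[0,1]\to Y$ with $\|T_0r_n\|\not\to0$, and an exact quotient map from $\ell_1(\Gamma)$ onto $Y$. For a subspace of $\ell_1$ we need $\Gamma$ countable, and this restricts $Y$.

\begin{remark}\label{rem:L1}
The first candidate is $Y=L_1[0,1]$ with $T_0$ the identity, but no exact quotient map $q\colon\ell_1\to L_1[0,1]$ exists. Indeed, let $y_n=qe_n$, so $\|y_n\|\le1$. For each $n$ with $y_n\neq0$ remove from $[0,1]$ a subset of $\{y_n\ne0\}$ of positive measure less than $2^{-n-1}$. The remaining set $A$ has measure at least $1/2$, and $\|y_n1_A\|<1$ for all $n$. If $1_A/|A|=\sum_na_ny_n$ with $\sum_n|a_n|\le1$, then integration over $A$ gives $1\le\sum_n|a_n|\,\|y_n1_A\|<1$, which is absurd.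
\end{remark}

The space $c_0$ does admit such a map, because a null sequence can be cut into horizontal layers, each with finite support. For instance,
\[
(4,-1,2,0,\dots)=2\,(1,0,0,0,\dots)+1\,(1,0,1,0,\dots)+1\,(1,-1,1,0,\dots),
\]
and the coefficients add up to the norm $4$. Let $D$ be the countable set of nonzero finitely supported sequences with values in $\{-1,0,1\}$, let $L=\ell_1(D)$, which is isometric to $\ell_1$, and define $q\colon L\to c_0$ by $q(e_d)=d$. To avoid confusion, we write $u_n$ for the unit vectors of $c_0$.

\begin{lemma}\label{lem:layers}
The map $q\colon\ell_1(D)\to c_0$ is an exact quotient map.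
\end{lemma}

\begin{proof}
Each $d\in D$ has norm one, so $\|q\|\le1$. Let $0\ne x\in c_0$ and let $t_1>t_2>\cdots$ be the distinct nonzero values of $|x_i|$; they can be so ordered since only finitely many exceed any positive number. Either there are $N<\infty$ of them, and we set $t_{N+1}=0$ and sum over $k\le N$ below, or they decrease to $0$. In both cases $\sum_{k\ge m}(t_k-t_{k+1})=t_m$. The set $A_k=\{i:|x_i|\ge t_k\}$ is finite and nonempty. Let $d_k\in D$ equal $\operatorname{sgn}x_i$ at $i\in A_k$ and $0$ elsewhere, and put $g=\sum_k(t_k-t_{k+1})e_{d_k}$. The coefficients are positive with sum $t_1$, so $\|g\|=t_1=\|x\|$. If $|x_i|=t_m$, then $i\in A_k$ exactly for $k\ge m$, and the $i$-th coordinate of $qg$ is $\operatorname{sgn}(x_i)\sum_{k\ge m}(t_k-t_{k+1})=x_i$. If $x_i=0$, then $i$ lies in no $A_k$ and the coordinate is $0$. Thus $qg=x$.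
\end{proof}

Define
\[
T_0\colon L_1[0,1]\to c_0,\qquad T_0h=\Bigl(\int_0^1h\,r_n\,dt\Bigr)_{n\ge1}.
\]
Since $\|r_n\|_\infty=1$, this is an operator of norm at most one into $\ell_\infty$. It maps the dense subspace $L_2[0,1]$ into $c_0$ by \eqref{eq:bessel}, so it maps $L_1[0,1]$ into $c_0$. Orthonormality gives $T_0r_n=u_n$.

One can watch the lifting of Lemma~\ref{lem:lift}(a) leave $L$. Let $\pi_n$ be the partition into dyadic intervals of length $2^{-n}$. These intervals correspond bijectively to the sign patterns $\epsilon\in\{-1,1\}^n$ of $(r_1,\dots,r_n)$, and for the interval $A$ with pattern $\epsilon$ we have $T_0h_A=(\epsilon_1,\dots,\epsilon_n,0,\dots)\in D$. Writing $\epsilon$ also for this element of $D$, we may take $g_A=e_\epsilon$. For $k\le n$ this gives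
\[
T_{\pi_n}r_k=2^{-n}\sum_{\epsilon\in\{-1,1\}^n}\epsilon_k\,e_\epsilon ,
\]
a lift of $u_k$ of norm one. For fixed $k$ and different $n$ these vectors have disjoint finite supports, so all their weak$^*$ cluster points lie in $c_0(D)^\perp$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $X=\ker q\subset\ell_1(D)$. The vectors $e_d+e_{-d}$ lie in $X$ and have disjoint supports for different pairs $\{d,-d\}$, so $X$ is infinite-dimensional. By Lemma~\ref{lem:layers} and Theorem~\ref{thm:kernels}(i), $X$ has $(IP_{f,\infty})$.

Take $T$, $V$, $W$ from Lemma~\ref{lem:lift} for the operator $T_0$. Since $L$ and $L_1[0,1]$ are separable, so are $V$ and $W$. Suppose that there is a bounded projection of $W$ onto $X$. Lemma~\ref{lem:lift}(b) gives a bounded $\widetilde T\colon L_1[0,1]\to\ell_1(D)$ with $q\widetilde T=T_0$. As $r_n\to0$ weakly, $\widetilde Tr_n\to0$ weakly, and the Schur property gives $\|\widetilde Tr_n\|\to0$. But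
\[
\|\widetilde Tr_n\|\ge\|q\widetilde Tr_n\|=\|u_n\|=1 .
\]
This contradiction proves (2).

A bounded projection of $X^{**}$ onto $X$ would restrict to one of $W$ onto $X$, so there is none. Finally, suppose that $X$ is isomorphic to a complemented subspace of a dual space $E^*$. Then there are bounded operators $i\colon X\to E^*$ and $p\colon E^*\to X$ with $pi=\mathrm{id}_X$. With $\rho\colon E^{***}\to E^*$ as in Section~\ref{sec:intro}, the operator $p\rho\, i^{**}\colon X^{**}\to X$ sends $x\in X$ to $p\rho(ix)=p(ix)=x$, so it is a bounded projection onto $X$, which is impossible.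
\end{proof}

This answers the problem in the negative. By Proposition~\ref{prop:selection}, the space $X$ is the range of a norm-one projection on $X+\mathbb{R}z$ for every $z\in X^{**}$, while on the separable extension $W$ no bounded projection exists.

\begin{remark}
The example is consistent with the two positive results quoted in Section~\ref{sec:intro}. The first shows that $(B_X,b_X)$ is not Hausdorff. The second, with $E=X$, shows that $X$ contains $\ell_1$, which is also visible from the disjointly supported vectors $e_d+e_{-d}$.
\end{remark}

\section{Complementation and the Radon--Nikod\'ym property}\label{sec:rnp}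

Let $(\Omega,\Sigma,\mu)$ be a finite measure space. A function $g\colon\Omega\to Y$ is \emph{strongly measurable} if it is an almost everywhere limit of simple functions, and $L_\infty(\mu;Y)$ is the space of essentially bounded strongly measurable functions. After a change on a null set, such a $g$ is a pointwise limit of simple functions; then its range is separable and $\omega\mapsto\|g(\omega)-y\|$ is measurable for each $y\in Y$. A space $Y$ has the \emph{Radon--Nikod\'ym property} if, for every finite measure $\mu$, every countably additive $Y$-valued measure of bounded variation that vanishes on $\mu$-null sets is of the form $A\mapsto\int_Ag\,d\mu$ with $g$ Bochner integrable. A bounded operator $T_0\colon L_1(\mu)\to Y$ is \emph{represented} by $g\in L_\infty(\mu;Y)$ if $T_0h=\int hg\,d\mu$ for all $h$. We use two facts from \cite[Ch.~III]{DU}.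
\begin{enumerate}
\item[(R1)] $Y$ has the Radon--Nikod\'ym property if and only if, for every finite measure $\mu$, every bounded operator $L_1(\mu)\to Y$ is represented by some $g\in L_\infty(\mu;Y)$.
\item[(R2)] $\ell_1(\Gamma)$ has the Radon--Nikod\'ym property.
\end{enumerate}
If $g$ represents $T_0$, then $\|g\|_\infty\le\|T_0\|$. Indeed, choose a sequence $\psi_k\in B_{Y^*}$ with $\|y\|=\sup_k|\psi_k(y)|$ on the separable range of $g$; the scalar function $\psi_k\circ g$ represents the functional $\psi_kT_0$ on $L_1(\mu)$, so $|\psi_k\circ g|\le\|T_0\|$ almost everywhere for each $k$. Recall also that a bounded operator commutes with the Bochner integral.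

Throughout this section $L=\ell_1(\Gamma)$, $S=c_0(\Gamma)^\perp$, and $q\colon L\to Y$ is an exact quotient map with kernel $X$.

\begin{proof}[Proof of Theorem~\ref{thm:kernels}(ii)]
Let $\mu$ be finite and $T_0\colon L_1(\mu)\to Y$ bounded. A bounded projection of $X^{**}$ onto $X$ restricts to the space $W$ of Lemma~\ref{lem:lift}, so $T_0=q\widetilde T$ with $\widetilde T\colon L_1(\mu)\to L$ bounded. By (R1) and (R2), $\widetilde T$ is represented by some $G\in L_\infty(\mu;L)$. Then $q\circ G\in L_\infty(\mu;Y)$ represents $T_0$. By (R1), $Y$ has the Radon--Nikod\'ym property.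
\end{proof}

This is the argument of Section~\ref{sec:example} with (R2) in place of the Schur property. The operator $T_0$ used there is not represented by any $g\in L_\infty([0,1];c_0)$, since the $n$-th coordinate of $g$ would equal $r_n$ almost everywhere, and $(r_n(t))_n\notin c_0$ for almost all $t$.

For the converse we follow Example~\ref{ex:sum} and look for a projection $f+s\mapsto f+Us$, where $U\colon S\to L$ is a bounded operator such that $Us$ lifts $q^{**}s$ whenever $q^{**}s\in Y$. The Radon--Nikod\'ym property turns operators on $L_1$ spaces into functions, which can be lifted value by value. Two things are needed: that $S$ is built from $L_1$ spaces, and that the lifting of a function can be made measurable.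

The first is a case of Kakutani's representation theorem for AL-spaces, applied to the band $S$ of the AL-space $\ell_\infty(\Gamma)^*$. We give a direct proof with measures.

\begin{lemma}\label{lem:S}
There are finite measures $\nu_j$, $j\in J$, such that $S$ is isometric to the $\ell_1$-sum of the spaces $L_1(\nu_j)$.
\end{lemma}

\begin{proof}
Let $K$ be the Stone--\v{C}ech compactification of the discrete set $\Gamma$. It contains $\Gamma$ as a dense subset, and every bounded function on $\Gamma$ extends uniquely to a continuous function on $K$, so $\ell_\infty(\Gamma)=C(K)$ isometrically. The extension of $1_{\{\gamma\}}$ takes only the values $0$ and $1$. The set where it equals $1$ is open and meets the dense set $\Gamma$ only in $\gamma$, so it is $\{\gamma\}$. By the Riesz representation theorem, $\ell_\infty(\Gamma)^*$ is the space of regular signed Borel measures on $K$ with the total variation norm, and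
\[
S=\{\lambda:\ \lambda(\{\gamma\})=0\ \text{ for all }\gamma\in\Gamma\}.
\]
From this description, $|\lambda|\in S$ if $\lambda\in S$, and $h\nu\in S$ if $\nu\in S$ is positive and $h\in L_1(\nu)$.

By Zorn's lemma there is a maximal family $(\nu_j)_{j\in J}$ of pairwise mutually singular probability measures in $S$. For a finite set $F\subset J$ there are disjoint Borel sets $B_j$, $j\in F$, with $\nu_j(K\setminus B_j)=0$, so $\|\sum_{j\in F}h_j\nu_j\|=\sum_{j\in F}\|h_j\|_{L_1(\nu_j)}$. Hence $(h_j)\mapsto\sum_jh_j\nu_j$ is an isometry of the $\ell_1$-sum into $S$.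

To see that it is onto, let $\lambda\in S$, and let $\lambda=\lambda_j+\lambda_j'$ be the Lebesgue decomposition with respect to $\nu_j$: $\lambda_j=h_j\nu_j$, and $\lambda_j'$ is concentrated on a $\nu_j$-null set $N_j$. For $F$ and $B_j$ as above, $\lambda_j$ is the restriction of $\lambda$ to $B_j\setminus N_j$, and these sets are disjoint, so $\sum_{j\in F}\|\lambda_j\|\le\|\lambda\|$. Thus only countably many $\lambda_j$ are nonzero, $\sum_j\lambda_j$ converges, and $\sigma=\lambda-\sum_j\lambda_j\in S$. For each $i$ we have $\sigma=\lambda_i'-\sum_{j\ne i}\lambda_j$, and each of these countably many nonzero terms is concentrated on a $\nu_i$-null set, so $\sigma$ is singular to $\nu_i$. If $\sigma\neq0$, then $|\sigma|/\|\sigma\|$ could be added to the family, against maximality. So $\lambda=\sum_jh_j\nu_j$.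
\end{proof}

For the second point, lifting each value $g(\omega)$ separately gives no control of measurability. A function with countably many values causes no such problem, and these functions approximate $g$ uniformly. The lifts of the approximations need not converge, so we lift the differences of successive approximations, which are small.

\begin{lemma}\label{lem:functions}
Let $\nu$ be a finite measure, $c>0$, and $g\in L_\infty(\nu;Y)$ with $\|g\|_\infty\le c$. There is $G\in L_\infty(\nu;L)$ with $q\circ G=g$ almost everywhere and $\|G\|_\infty\le5c$.
\end{lemma}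

\begin{proof}
Change $g$ on a null set so that it is a pointwise limit of simple functions and $\|g(\omega)\|\le c$ everywhere. Let $(y_k)$ be a sequence dense in the range of $g$. For $n\ge0$ let $\varphi_n(\omega)=y_k$, where $k$ is the least index with $\|g(\omega)-y_k\|\le c2^{-n}$. Then $\varphi_n$ takes countably many values, each on a measurable set, and $\|g-\varphi_n\|\le c2^{-n}$ everywhere. Put $\psi_0=\varphi_0$ and $\psi_n=\varphi_n-\varphi_{n-1}$ for $n\ge1$. These functions are of the same kind, $g=\sum_n\psi_n$ uniformly, and
\[
\|\psi_0\|\le 2c,\qquad \|\psi_n\|\le c2^{-n}+c2^{-n+1}=3c2^{-n}\quad(n\ge1).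
\]
Replace each value of $\psi_n$ by a fixed exact lift. This gives $\Psi_n\colon\Omega\to L$ with countably many values, each taken on a measurable set, so $\Psi_n$ is strongly measurable; moreover $q\circ\Psi_n=\psi_n$ and $\|\Psi_n(\omega)\|=\|\psi_n(\omega)\|$. The series $G=\sum_n\Psi_n$ converges uniformly, $q\circ G=g$, and $\|G\|_\infty\le2c+3c\sum_{n\ge1}2^{-n}=5c$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:kernels}(iii)]
The operator $q^{**}|_S$ takes values in $Y^{**}$, while (R1) applies to operators into $Y$. This is where the complementation of $Y$ is used. Let $Q$ be a bounded projection of $Y^{**}$ onto $Y$ and let $A=Qq^{**}|_S\colon S\to Y$.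

We claim that there is a bounded $U\colon S\to L$ with $qU=A$. If $A=0$, take $U=0$. Otherwise let $c=\|A\|$ and identify $S$ with the $\ell_1$-sum of the spaces $L_1(\nu_j)$ from Lemma~\ref{lem:S}. By (R1), the restriction of $A$ to $L_1(\nu_j)$ is represented by some $g_j\in L_\infty(\nu_j;Y)$, and $\|g_j\|_\infty\le c$. Let $G_j$ be the lift of $g_j$ given by Lemma~\ref{lem:functions}, and put
\[
U\bigl((h_j)_j\bigr)=\sum_j\int h_jG_j\,d\nu_j .
\]
The bound $5c$ does not depend on $j$, so the series converges absolutely and $\|U\|\le5c$. Also $q\int hG_j\,d\nu_j=\int hg_j\,d\nu_j=Ah$ for $h\in L_1(\nu_j)$, so $qU=A$.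

For $z=f+s\in X^{**}\subset L\oplus_1S$ define $Pz=f+Us\in L$. Then $P$ is linear and $\|Pz\|\le\max(1,\|U\|)\|z\|$. Since $q^{**}z=0$, we have $q^{**}s=-qf\in Y$, and $Q$ fixes this vector. Hence
\[
qPz=qf+Qq^{**}s=qf-qf=0,
\]
that is, $Pz\in X$. If $z\in X$, then $z\in L$, so $s=0$ and $Pz=z$. Thus $P$ is a bounded projection of $X^{**}$ onto $X$.
\end{proof}

The last assertion of Theorem~\ref{thm:kernels} follows from (ii) and (iii).

\begin{thebibliography}{9}

\bibitem{ball}
\emph{The ball topology and its applications},
\texttt{https://kaltonmemorial.missouri.edu/\allowbreak assets/\allowbreak docs/\allowbreak Cont.Math1989a.pdf}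

\bibitem{DU}
Diestel and Uhl, \emph{Vector Measures}.

\end{thebibliography}
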